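# The Lacunary Convergence Property of $L_0(\mu)$ for a pathological submeasure

## 1. Submeasures, the space $L_0(\mu)$ and lacunary series

Throughout, $\Sigma$ is a $\sigma$-algebra of subsets of a set $\Omega$.

**Definition 1.1 (submeasure).** A submeasure on $\Sigma$ is a function $\mu:\Sigma\to[0,\infty)$ with $\mu(\emptyset)=0$, $\mu(A)\le\mu(B)$ for $A\subset B$, and $\mu(A\cup B)\le\mu(A)+\mu(B)$. It is order continuous if $\mu(A_n)\to0$ whenever $A_n\in\Sigma$ and $A_n\downarrow\emptyset$.

For example, if $\lambda$ is Lebesgue measure on $[0,1]$, then $\mu(A)=\sqrt{\lambda(A)}$ is an order continuous submeasure, because $\sqrt{a+b}\le\sqrt a+\sqrt b$; it is not additive. On the other hand, $\mu(A)=1$ for all nonempty $A\subset\mathbb N$, $\mu(\emptyset)=0$, is a submeasure that is not order continuous: take $A_n=\{n,n+1,\dots\}$.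

A set $A$ with $\mu(A)=0$ is called null, and "a.e." means off a null set. Order continuity has four consequences which we use all the time.

- (O1) $\mu(\bigcup_jA_j)\le\sum_j\mu(A_j)$. Indeed, with $A=\bigcup_j A_j$ we have $\mu(A)\le\sum_{j\le h}\mu(A_j)+\mu(A\setminus\bigcup_{j\le h}A_j)$, and the last term tends to $0$.
- (O2) If $A_j\uparrow A$, then $\mu(A_j)\to\mu(A)$, because $\mu(A)\le\mu(A_j)+\mu(A\setminus A_j)$.
- (O3) $\limsup_j\mu(A_j)\le\mu(\limsup_jA_j)$, where $\limsup_jA_j=\bigcap_n B_n$, $B_n=\bigcup_{j\ge n}A_j$. Indeed $\mu(A_n)\le\mu(B_n)\le\mu(\limsup_j A_j)+\mu(B_n\setminus\limsup_j A_j)$, and $B_n\setminus\limsup_jA_j\downarrow\emptyset$. If moreover $\sum_j\mu(A_j)<\infty$, then $\limsup_jA_j$ is null by (O1).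
- (O4) A disjoint family of non-null sets is countable. Otherwise, for some $\varepsilon>0$, there would be a disjoint sequence of sets of submeasure $\ge\varepsilon$; its $\limsup$ is empty, contradicting (O3).

**Definition 1.2 ($L_0(\mu)$).** $L_0(\mu)$ is the space of classes, modulo $\mu$-null functions, of $\Sigma$-measurable real functions on $\Omega$, with the topology of convergence in submeasure: $f_k\to f$ iff $\mu(\{|f_k-f|>\varepsilon\})\to0$ for every $\varepsilon>0$.

For order continuous $\mu$ this is an F-space topology (a complete metrizable vector topology). Completeness is the usual argument: from a Cauchy sequence extract $f_{k_h}$ with $\mu(|f_{k_h}-f_{k_{h+1}}|>2^{-h})<2^{-h}$; by (O3) these functions converge off a null set, and the whole sequence converges in submeasure to the limit. Two examples: if $\Omega$ is one point of mass $1$, then $L_0(\mu)=\mathbb R$. If $\Omega=\mathbb N$ and $\mu(A)=\sum_{n\in A}2^{-n}$, then $L_0(\mu)=\mathbb R^{\mathbb N}$ with coordinatewise convergence, since the tails $\{n,n+1,\dots\}$ have small measure.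

**Definition 1.3 (equivalence with a measure).** $\mu$ is equivalent to a finite measure if there is a finite (countably additive) measure $\lambda$ on $\Sigma$ such that, for sets $A_n\in\Sigma$, $\mu(A_n)\to0$ iff $\lambda(A_n)\to0$.

For example, $\sqrt\lambda$ is equivalent to $\lambda$. If $\mu$ is equivalent to $\lambda$, then (constant sequences) both have the same null sets, and $L_0(\mu)=L_0(\lambda)$ with the same topology.

**Definition 1.4 (lacunary set).** A set $A=\{n_1<n_2<\cdots\}\subset\mathbb N$ is lacunary if $n_{k+1}-n_k\to\infty$. Finite sets count as lacunary.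

The squares are lacunary. The set of all $2^k$ and $2^k+1$ is not: the gap $1$ occurs infinitely often.

**Definition 1.5 ($\mathcal L$-convergence, subseries convergence, LCP).** A series $\sum_nx_n$ in a topological vector space $X$ is $\mathcal L$-convergent (lacunary convergent) if $\sum_{n\in A}x_n$ converges in $X$ for every lacunary $A$. It is subseries convergent if $\sum_{n\in A}x_n$ converges for every $A\subset\mathbb N$. The space $X$ has the Lacunary Convergence Property (LCP) if every $\mathcal L$-convergent series in $X$ is subseries convergent.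

**Example 1.6 ($c_0$ fails the LCP).** Split $\mathbb N$ into successive blocks $I_1,I_2,\dots$ with $|I_b|=b$, and let $x_n=b^{-1}e_b$ for $n\in I_b$, where $e_b$ is the $b$-th unit vector of $c_0$. If $A$ is lacunary, its gaps tend to infinity, so $|A\cap I_b|/b\to0$ and $\sum_{n\in A}x_n$ converges in $c_0$. But the block $I_b$ of the full series sums to $e_b$, which does not tend to $0$. A space which has the LCP is $\mathbb R$, as we shall check in Section 2.

## 2. Does the LCP of $L_0(\mu)$ make $\mu$ equivalent to a measure?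

If $\mu$ is a finite measure, then $L_0(\mu)$ has the LCP; this is known, and we give a proof in Section 3. Hence $L_0(\mu)$ has the LCP whenever $\mu$ is equivalent to a finite measure. The question is the converse: if $\mu$ is an order continuous submeasure such that $L_0(\mu)$ has the LCP, is $\mu$ then equivalent to a finite measure? The answer is no, even in the strongest sense.

**Theorem A.** There are a compact metrizable space $T$ and an order continuous submeasure $\mu$ on its Borel $\sigma$-algebra $\Sigma$, with $\mu(T)=8$, such that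

(i) every finite measure $\lambda$ on $\Sigma$ vanishing on $\mu$-null sets is $0$; in particular $\mu$ is not equivalent to a finite measure;

(ii) $L_0(\mu)$ has the LCP.

The existence of submeasures as in (i) is Talagrand's theorem (Ann. of Math. 168 (2008)). We do not use it: we build $\mu$ from scratch, because (ii) needs the construction.

Before that, let us see what proving an LCP amounts to. For a series $\sum f_n$ in $L_0(\mu)$ and a finite $F\subset\mathbb N$ write $f(F)=\sum_{n\in F}f_n$. We say that a set has gaps $\ge m$ if its distinct elements differ by at least $m$, and $S<S'$ means $\max S<\min S'$.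

**Lemma 2.1 (concatenation).** Let $\mu$ be order continuous and let $\sum f_n$ be a series in $L_0(\mu)$. Suppose there is $\delta>0$ such that for all $m\ge1$ and $N_0$ there is a finite $S\subset(N_0,\infty)$ with gaps $\ge m$ and $\mu(|f(S)|\ge1)\ge\delta$. Then $\sum f_n$ is not $\mathcal L$-convergent.

*Proof.* Each such $S$ is nonempty, since $\delta>0$. Choose $S_1<S_2<\cdots$ where $S_j$ has gaps $\ge j$, $\mu(|f(S_j)|\ge1)\ge\delta$ and $\min S_{j+1}\ge\max S_j+j$. Then $A=\bigcup_jS_j$ is lacunary, and $\sum_{n\in A}f_n$ is not Cauchy because its blocks $f(S_j)$ do not tend to $0$. $\square$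

The point is that $\delta$ must not depend on $m$.

**The scalar case.** Let $x_n\in\mathbb R$ with $\sum|x_n|=\infty$, say $\sum_{x_n>0}x_n=\infty$. Given $m,N_0$, split $\{n>N_0:x_n>0\}$ into its $m$ residue classes modulo $m$. One class has infinite sum, hence a finite subset $S$ with $\sum_{n\in S}x_n\ge1$, and $S$ has gaps $\ge m$. By Lemma 2.1 the series is not $\mathcal L$-convergent. So $\mathbb R$ has the LCP. The same idea settles all non-negative series, for every $\mu$.

**Proposition 2.2.** If $\mu$ is any order continuous submeasure on a $\sigma$-algebra and $f_n\ge0$ in $L_0(\mu)$ are such that $\sum f_n$ is $\mathcal L$-convergent, then $\sum f_n$ is subseries convergent.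

*Proof.* Let $E=\{\sum f_n=\infty\}$. If $\mu(E)=0$, all subseries converge a.e., hence in submeasure by (O3). Suppose $\mu(E)>0$, and let $m,N_0$ be given. Put $E_r=\{\sum_{n\equiv r\,(m)}f_n=\infty\}$, so $E=\bigcup_{r<m}E_r$. By order continuity choose successively, for $r=0,\dots,m-1$, finite sets $F_r\subset m\mathbb Z+r$ beyond $N_0$ with $\min F_{r+1}\ge\max F_r+m$ and $\mu(E_r\setminus\{f(F_r)\ge1\})<\mu(E)/(2m)$ (enlarging $F_r$, we may take it nonempty). Then $S=\bigcup_rF_r$ has gaps $\ge m$. Since $f_n\ge0$, $E\setminus\{f(S)\ge1\}\subset\bigcup_r(E_r\setminus\{f(F_r)\ge1\})$, so $\mu(f(S)\ge1)\ge\mu(E)/2$. Lemma 2.1 gives a contradiction. $\square$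

So the difficulty is cancellation between functions of varying sign.

## 3. Random residue classes over a finite measure, and the loss of Fubini

Let $\mu$ be order continuous and suppose that $\sum f_n$ is not subseries convergent. Then some subseries is not Cauchy, so there is $\varepsilon>0$ such that beyond every $n_0$ there is a finite $F$ with $\mu(|f(F)|>\varepsilon)>\varepsilon$; the same holds with any smaller $\varepsilon$. So we can fix $\varepsilon_0\in(0,1)$ and finite nonempty sets $T^1<T^2<\cdots$ with
$$\min T^{k+1}>\max T^k+k,\qquad \mu(G_k)>\varepsilon_0,\qquad G_k=\{|f(T^k)|>\varepsilon_0\}.\tag{1}$$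
For $m\ge1$ and $0\le r<m$ put
$$f_k^r=f\big(T^k\cap(m\mathbb Z+r)\big),\qquad U_k^r=\{|f_k^r|\ge\varepsilon_0/m\}.\tag{2}$$
As $\sum_rf_k^r=f(T^k)$, we have $G_k\subset\bigcup_rU_k^r$. If for each $k$ in a finite set of indices $k\ge m$ we select one residue $r(k)$, then $\bigcup_kT^k\cap(m\mathbb Z+r(k))$ has gaps $\ge m$: inside one $T^k$ by congruence, and between different ones by (1).

A single piece is not enough. Some $r$ has $\mu(U_k^r)\ge\varepsilon_0/m$, but this bound and the height $\varepsilon_0/m$ both degenerate as $m\to\infty$. We must add up many pieces in such a way that the sum becomes large on a set of fixed size, in spite of cancellation. The natural attempt is to choose the pieces at random. For finite measures it works.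

**Proposition 3.1.** If $\lambda$ is a finite measure, then $L_0(\lambda)$ has the LCP.

*Proof.* Suppose $\sum f_n$ is not subseries convergent; use (1), (2) with $\mu=\lambda$. Fix $m,N_0$ and $k_0\ge m$ with $\min T^{k_0}>N_0$. For $Q\ge k_0$ choose independently, for $k_0\le k\le Q$, a uniformly distributed residue $r(k)$ and $\epsilon(k)\in\{0,1\}$ with probability $\frac12$ each. Let $S$ be the union of the sets $T^k\cap(m\mathbb Z+r(k))$ with $\epsilon(k)=1$. It has gaps $\ge m$, and $f(S)=\sum_k\epsilon(k)f_k^{r(k)}$.

*A scalar estimate.* Let $x_k$ be finitely many reals with $\sum x_k^2\ge16$. With random signs $\pm$ let $s=\sum\pm x_k$. Then $\mathbb Es^2=\sum x_k^2$ and $\mathbb Es^4\le3(\mathbb Es^2)^2$, so by the Paley–Zygmund inequality $s^2\ge\frac14\mathbb Es^2$ has probability at least $\frac{9}{16}\cdot\frac13=\frac3{16}$. Given $|s|$, both signs of $s$ are equally likely, and for at least one of them $|\sum x_k+s|\ge|s|$. As $\sum\epsilon(k)x_k=\frac12(\sum x_k+s)$ when the signs are $2\epsilon(k)-1$, we get $|\sum\epsilon(k)x_k|\ge\frac14(\sum x_k^2)^{1/2}\ge1$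 with probability at least $\frac3{32}$.

*Conclusion.* Let $z\in\limsup G_k$. For infinitely many $k$ some residue $r$ satisfies $|f_k^r(z)|\ge\varepsilon_0/m$, and it is chosen with probability at least $1/m$, independently. So the probability that $\sum_{k_0\le k\le Q}|f_k^{r(k)}(z)|^2\ge16$ tends to $1$ as $Q\to\infty$. Let $E_Q$ be the set of $z$ where it is at least $\frac12$. The $E_Q$ increase, and their union contains $\limsup G_k$, which has $\lambda\ge\varepsilon_0$ by (O3). Fix $Q$ with $\lambda(E_Q)\ge\varepsilon_0/2$. At each point of $E_Q$, $|f(S)|\ge1$ with probability at least $\frac3{64}$. By Fubini, the average of $\lambda(|f(S)|\ge1)$ over all choices is at least $\frac3{64}\cdot\frac{\varepsilon_0}2$, so some choice of $S$ has $\lambda(|f(S)|\ge1)\ge\frac{3\varepsilon_0}{128}$. This does not depend on $m$, and Lemma 2.1 finishes the proof. $\square$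

Everything except the last appeal to Fubini holds for any order continuous submeasure. That appeal says: if at each point of a set of size $\delta$ a fixed proportion of the choices is good, then some single choice is good on a set of size proportional to $\delta$. For submeasures this is false, and it fails badly for the $\mu$ of Theorem A: Example 4.3 below gives a finite family of sets $X_\tau$ such that every point of the space lies in at least half of them, while every single $X_\tau$ has submeasure as small as we please.

**Conditioning in place of averaging.** Let the space be a product of finite sets; a node $y$ is a finite initial string, $[y]$ its cylinder. Suppose that every node carries a submeasure $\mu(\cdot\,|\,y)$, measuring sets inside $[y]$, of total size $8$, and that the following halving principle holds: if $\mu(X)<c$, there is a set $Z$ with $\mu(Z)<2c$ such that $\mu(X|y)<2c$ for every node $y$ with $[y]\not\subset Z$. Consider a sum $h=s+w$ such that $s$ is constant on $[y]$ with $|s|\ge2K$, while the tail $w$ satisfies $\mu(|w|\ge K\,|\,y)\le2c+\frac1{16}$,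 where $c\le1$. On $[y]$ we have $|h|>K$ wherever $|w|<K$, so $\mu(|h|\ge K\,|\,y)\ge8-2c-\frac1{16}>2c$. Hence, if $\mu(|h|\ge K)<c$, halving applied to $X=\{|h|\ge K\}$ gives $[y]\subset Z$. One small set $Z$ catches all such nodes, at all levels simultaneously. So if a total sum is small, its partial sums can be large only on a small set, as long as the tails are under control given the nodes. No averaging is involved.

This gives the plan. Sections 4–7 build a $\mu$ with the halving principle, Section 8 shows that it is pathological, Section 9 provides idempotent ultrafilters, which select subsequences with uniform tails, and Sections 10 and 11 prove the LCP.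

## 4. Thin sets and the submeasures $\nu_n$

Let $T_l$ ($l\ge1$) be a set with $2^l$ elements. For $0\le n\le n'$ put
$$\Omega_{n,n'}=\prod_{n<l\le n'}T_l,\qquad Y_n=\prod_{l>n}T_l,\qquad T=Y_0,$$
and let $\mathcal C_n$ be the algebra of clopen subsets of the compact metrizable space $Y_n$. A node of $Y_n$ is an element $y\in\Omega_{n,n'}$, $n'\ge n$; its level is $|y|=n'$. The set $[y]\subset Y_n$ consists of the points extending $y$, $x^\frown c$ is concatenation, $y'\supseteq y$ means that $y'$ extends $y$, and for $X\subset Y_n$ we write $X_y=\{z\in Y_{|y|}:y^\frown z\in X\}$. A set or function has level $\le n'$ if it depends only on coordinates $\le n'$. Every clopen set has some finite level. For instance, $\{z\in Y_0:z_1=\tau\}$ with $\tau\in T_1$ is the cylinder of a node of level $1$, and its section at that node is all of $Y_1$. The only node of $Y_n$ of level $n$ is the empty string, the root.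

Let $\omega(t)=80/\log_2t$ for real $t\ge2$. It is decreasing, and
$$\omega(\sqrt t)=2\omega(t)\quad(t\ge4),\qquad \omega(s)\le2\omega(t)\quad\text{if }s\ge t/2,\ t\ge4,\tag{3}$$
the latter because $t/2\ge\sqrt t$.

The idea of the next definition: choose levels $I=\{i_1<\dots<i_t\}$ and suppose that, between consecutive levels $i<j$ of $I$ and above every string $x$ of level $i$, the set $X$ misses a substantial set of continuations. Then we declare $X$ small, with a weight that decreases with the number $t$ of levels. The weight decreases so slowly that losing half of the levels at most doubles it, and this is what will give halving.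

**Definition 4.1 (items over $(m,n)$; $\nu_{m,n}$).** By induction on $n-m$ we define a submeasure $\nu_{m,n}$ on all subsets of $\Omega_{m,n}$. An item over $(m,n)$ is a pair $(X,I)$ with $X\subset\Omega_{m,n}$, $I\subset\{m+1,\dots,n\}$, $|I|\ge2$, such that $X$ is thin along $I$: for all consecutive elements $i<j$ of $I$ and all $x\in\Omega_{m,i}$ there is $C\subset\Omega_{i,j}$ with $\nu_{i,j}(C)\ge1$ such that no element of $X$ extends any $x^\frown c$, $c\in C$. Its weight is $\omega(|I|)$. Let $\nu_{m,n}(Y)$ be the minimum of $8$ and the infimum of $\sum_a\omega(|I_a|)$ over finite families of items $(X_a,I_a)$ over $(m,n)$ with $Y\subset\bigcup_aX_a$. Here the empty family covers $\emptyset$, and $\inf\emptyset=\infty$.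

The induction is legitimate, since $i\ge m+1$ gives $j-i<n-m$. If $n-m\le1$, there are no items, so $\nu_{m,n}(Y)=8$ for every nonempty $Y$.

**Definition 4.2 (items over $n$; $\nu_n$).** An item over $n$ is a pair $(X,I)$ with $X\in\mathcal C_n$, $I\subset\{n+1,n+2,\dots\}$ finite, $|I|\ge2$, and $X$ thin along $I$: for all consecutive $i<j$ in $I$ and all $x\in\Omega_{n,i}$ there is $C\subset\Omega_{i,j}$ with $\nu_{i,j}(C)\ge1$ and $X\cap[x^\frown c]=\emptyset$ for $c\in C$. The function $\nu_n$ on $\mathcal C_n$ is defined from items over $n$ as $\nu_{m,n}$ is from items over $(m,n)$.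

All $\nu_{m,n}$ and $\nu_n$ are monotone, subadditive and vanish at $\emptyset$. If $(X,I)$ is an item over $(i,j)$, then $(X\times Y_j,I)$ is an item over $i$; so
$$\nu_i(C\times Y_j)\le\nu_{i,j}(C)\qquad(C\subset\Omega_{i,j}).\tag{4}$$

**Example 4.3 (a thin set, and the failure of averaging).** Let $t\ge2$, $\tau\in\prod_{2\le l\le t}T_l$ and
$$X_\tau=\{z\in Y_0:z_l\ne\tau_l\text{ for }2\le l\le t\}.$$
Then $(X_\tau,\{1,\dots,t\})$ is an item over $0$: for consecutive $i,i+1$ and any $x$, use the one-point set $C=\{\tau_{i+1}\}\subset\Omega_{i,i+1}$, which has $\nu_{i,i+1}(C)=8$. So $\nu_0(X_\tau)\le\omega(t)=80/\log_2t$. But for fixed $z$ the proportion of those $\tau$ with $z\in X_\tau$ is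
$$\prod_{l=2}^t(1-2^{-l})\ge1-\sum_{l\ge2}2^{-l}=\tfrac12 .$$
Lemma 5.1 below shows that $\nu_0(Y_0)=8$. So every point lies in at least half of the sets $X_\tau$, and each of them is small for large $t$.

**Elementary operations.** Let $(X,I)$ be an item over $n$.

- (E1) Restriction. If $I'$ consists of at least two successive elements of $I$, then $(X,I')$ is an item over $n$, since consecutive elements of $I'$ are consecutive in $I$.
- (E2) Hull. Let $I_0$ be an initial segment of $I$, $|I_0|\ge2$, $e=\max I_0$, and let $h_e(X)$ be the smallest set of level $\le e$ containing $X$. Then $(h_e(X),I_0)$ is an item over $n$. Indeed, if $i<j$ are consecutive in $I_0$ and $X\cap[x^\frown c]=\emptyset$ with $c\in\Omega_{i,j}$, then $Y_n\setminus[x^\frown c]$ has level $\le j\le e$ and contains $X$, hence contains $h_e(X)$.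
- (E3) Section. If $y\in\Omega_{n,n'}$ and $I'=I\cap(n',\infty)$ has at least two elements, then $(X_y,I')$ is an item over $n'$: for $x'\in\Omega_{n',i}$ use the set $C$ belonging to $x=y^\frown x'$. Likewise, if $I'=I\cap(n',n'']$ has at least two elements, then $\{w\in\Omega_{n',n''}:X\cap[y^\frown w]\ne\emptyset\}$ together with $I'$ is an item over $(n',n'')$: if $w$ extends $x'^\frown c$ with $c\in C$, then $[y^\frown w]\subset[y^\frown x'^\frown c]$ is disjoint from $X$.
- (E4) Pull-back. If $n\le n'$ and $(X',I')$ is an item over $n'$, then $(\Omega_{n,n'}\times X',I')$ is an item over $n$: for $x\in\Omega_{n,i}$ use the set $C$ belonging to the restriction of $x$ to $(n',i]$. Hence $\nu_n(\{y\}\times W)\le\nu_n(\Omega_{n,n'}\times W)\le\nu_{n'}(W)$ for $y\in\Omega_{n,n'}$, $W\in\mathcal C_{n'}$.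

## 5. Positivity and halving

The first lemma shows that $\nu_n$ does not collapse: items of total weight less than $8$ do not cover $Y_n$. The proof constructs a point outside all items. An item gets, if possible, a window of its own, inside which the point escapes it. Items for which there is no room any more have many levels inside a window of another item, and can be treated there as items of small weight.

**Lemma 5.1 (positivity).** If $(X_a,I_a)_{a\le s}$ are items over $n$ with $\sum_a\omega(|I_a|)<8$, then $\bigcup_aX_a\ne Y_n$. Consequently $\nu_n(Y_n)=8$.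

*Proof.* Let $t_a=|I_a|$, ordered so that $t_1\le t_2\le\cdots$. Since $a\,\omega(t_a)\le\sum_{b\le a}\omega(t_b)<8$, we have
$$t_a>2^{10a},\qquad\text{i.e. } a<\tfrac1{10}\log_2t_a .$$

**Step 1. Distribution of windows.** This step gives disjoint windows to as many items as possible. Process $a=1,\dots,s$ in order. Some $a$ become owners and receive a window $J_a=(i_a,j_a]$, where $i_a<j_a$ are consecutive in $I_a$.

Suppose first that at least half of $I_a$ lies outside $\bigcup J_b$ (union over owners $b<a$). Then $a$ becomes an owner. For $j\in I_a\setminus\bigcup J_b$, $j\ne\min I_a$, with predecessor $i$ in $I_a$, consider $(i,j]$. If it meets $J_b=(i_b,j_b]$, then, since $j\notin J_b$, necessarily $i<j_b<j$. The intervals $(i,j]$ are pairwise disjoint, so each $b$ spoils at most one $j$. Hence at least $t_a/2-1-(a-1)=t_a/2-a\ge t_a/4$ of these intervals are disjoint from all earlier windows; call them candidates. (We used $t_a/4>2^{10a-2}\ge a$.) Put $p_c(J)=|I_c\cap J|/t_c$. As candidates are pairwise disjoint, the sum over candidates $J$ of $\sum_{c>a}\omega(t_c)p_c(J)$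 is at most $\sum_c\omega(t_c)\le8$. So we can choose a candidate $J_a$ with
$$\sum_{c>a}\omega(t_c)p_c(J_a)\le\frac8{t_a/4}=\frac{32}{t_a}.\tag{5}$$

Otherwise $a$ is a non-owner: more than half of $I_a$ lies in the at most $a-1$ earlier windows. Then there is an owner $b<a$ with
$$|I_a\cap J_b|>\frac{t_a}{2a}>\frac{5t_a}{\log_2t_a}\ge\sqrt{t_a}\ge2 ,$$
where we used $\log_2t\le5\sqrt t$. Assign $a$ to such a $b$.

**Step 2. Non-owners are light.** This step bounds their total weight. For a non-owner $c$ we have $\sum_{b<c}p_c(J_b)>\frac12$ (sum over owners). By (5), the total weight of non-owners is at most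
$$2\sum_b\sum_{c>b}\omega(t_c)p_c(J_b)\le2\sum_b\frac{32}{t_b}\le64\sum_{b\ge1}2^{-10b}=\frac{64}{1023}<\frac2{31}.$$

**Step 3. Construction of the point.** We now define $z\in Y_n$ outside all $X_a$, coordinate by coordinate from left to right. Coordinates outside the windows are arbitrary. Consider a window $J_b=(i,j]$, the prefix $x\in\Omega_{n,i}$ being already chosen. Since $i<j$ are consecutive in $I_b$, there is $C\subset\Omega_{i,j}$ with $\nu_{i,j}(C)\ge1$ and $X_b\cap[x^\frown c]=\emptyset$ for $c\in C$. For each non-owner $c$ assigned to $b$, the set $X_c'=\{w\in\Omega_{i,j}:X_c\cap[x^\frown w]\ne\emptyset\}$ with $I_c\cap J_b$ is an item over $(i,j)$ by (E3), of weight at most $\omega(\sqrt{t_c})=2\omega(t_c)$. The total weight of these items is less than $\frac4{31}<1$, so they do not cover $C$. Choose $z|_{(i,j]}\in C\setminus\bigcup_cX_c'$. The resulting $z$ avoids $X_b$ for every owner $b$, and $X_c$ for every non-owner $c$. $\square$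

**Lemma 5.2 (halving).** Let $X\in\mathcal C_n$, $\nu_n(X)<c\le8$. There is $Z\in\mathcal C_n$ with $\nu_n(Z)<2c$ such that $\nu_{|y|}(X_y)<2c$ for every node $y$ of $Y_n$ with $[y]\not\subset Z$.

*Proof.* The first half of the levels of each item will be used to define $Z$, the second half to estimate sections. Take items $(X_a,I_a)$ covering $X$ with $\sum_a\omega(t_a)<c$, $t_a=|I_a|$; then $t_a>2^{10}$. Let $e_a$ be the $\lceil t_a/2\rceil$-th element of $I_a$ and $Z=\bigcup_ah_{e_a}(X_a)$. By (E2) and (3), $\nu_n(Z)\le\sum_a\omega(\lceil t_a/2\rceil)\le\sum_a2\omega(t_a)<2c$.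

Let $[y]\not\subset Z$. If $e_a\le|y|$, then $[y]$ is contained in or disjoint from $h_{e_a}(X_a)$, hence disjoint, and $(X_a)_y=\emptyset$. If $e_a>|y|$, then $e_a$ and all later elements of $I_a$ lie in $(|y|,\infty)$; these are $t_a-\lceil t_a/2\rceil+1>t_a/2$ elements, and by (E3) $(X_a)_y$ belongs to an item over $|y|$ of weight at most $2\omega(t_a)$. As the $(X_a)_y$ cover $X_y$, we get $\nu_{|y|}(X_y)\le\sum_a2\omega(t_a)<2c$. $\square$

The last lemma of this section is a partial converse to (E4). It will show that null sets in a cylinder come from null sets of the tail space.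

**Lemma 5.3.** For $n\le n'$ there is $\rho>0$ such that for $y\in\Omega_{n,n'}$ and $W\in\mathcal C_{n'}$: if $\nu_n(\{y\}\times W)<c\le\rho$, then $\nu_{n'}(W)<2c$.

*Proof.* Choose $\rho\le8$ with $2^{80/\rho}>2(n'-n)+4$. In a cover of $\{y\}\times W$ by items $(X_a,I_a)$ of total weight $<c$ all $|I_a|>2^{80/c}\ge2^{80/\rho}$, so more than half of $I_a$, and at least two elements, lie beyond $n'$. The sections $(X_a)_y$ cover $W$, and by (E3) and (3) they belong to items over $n'$ of weights at most $2\omega(|I_a|)$. $\square$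

## 6. Disjoint sequences tend to zero

To extend $\nu_n$ to an order continuous submeasure we need $\nu_m(E_l)\to0$ for disjoint clopen sets $E_l$. The strategy is to show that, up to a small error, $E_l$ with $l$ large is thin along a long set of levels. For one step we need a substantial set $C$ that almost misses all late terms of a disjoint sequence.

**Lemma 6.1.** Let $D_1,D_2,\dots\in\mathcal C_i$ be disjoint, $\varepsilon>0$. There are $C\in\mathcal C_i$ with $\nu_i(C)\ge1$ and $l_0$ such that $\nu_i(D_l\cap C)\le\varepsilon$ for $l\ge l_0$.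

*Proof.* Let $U_r=\bigcup_{l\le r}D_l$. If $\nu_i(U_r)\ge1$ for some $r$, take $C=U_r$ and $l_0=r+1$. So assume $\nu_i(U_r)<1$ for all $r$.

**Step 1. Covers with bounded sizes.** We prepare covers of the $U_r$ so that a compactness argument applies. For each $r$ choose items $(X_a^r,I_a^r)_{a\le s_r}$ over $i$ covering $U_r$ with total weight $<1$, ordered by increasing $|I_a^r|$. Then $a\,\omega(|I_a^r|)<1$, so $|I_a^r|>2^{80a}$. Replace $I_a^r$ by its initial segment of size $t_a^r=\min(|I_a^r|,\tau_a)$, where $\tau_a=2^{80\cdot2^{a+1}}$; this is allowed by (E1). The $a$-th weight grows by at most $\omega(\tau_a)=2^{-a-1}$, so now $\sum_a\omega(t_a^r)<2$, and still $t_a^r\ge2^{80a}$. Let $e_a^r$ be the $\lceil t_a^r/2\rceil$-th element of $I_a^r$.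

**Step 2. Limit of the covers.** For each $a$ there are finitely many possible values of $t_a^r$ and, once $e_a^r$ is fixed, finitely many possibilities for $I_a^r\cap(i,e_a^r]$ and for $h_{e_a^r}(X_a^r)$. By a diagonal argument we pass to a subsequence of $r$'s such that for each $a$, eventually: the $a$-th item always exists or never exists; if it exists, $t_a^r=t_a$ is constant; $e_a^r$ either is constant, $=e_a$ (write $a\in P$), or tends to $\infty$; and for $a\in P$ the sets $I_a^r\cap(i,e_a]$ and $h_{e_a}(X_a^r)=:\hat Y_a$ are constant. By (E2), $\hat Y_a$ belongs to an item of weight $\omega(\lceil t_a/2\rceil)$, so $\nu_i(\hat Y_a)\le2\omega(t_a)$ for $a\in P$. Moreover $\sum_a\omega(t_a)\le2$, the sum being over the eventually existing $a$, since this holds for finite partial sums.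

**Step 3. Each $D_l$ is contained in a finite union of sets $\hat Y_a$, $a\in P$.** So the limit cover, although it only remembers the first halves of the items, still covers. Let $D_l$ have level $\le n_l$, $n_l>i$. Choose $A_2$ with $2^{80A_2}>2n_l$. For $a>A_2$ we have $t_a^r>2n_l$, hence $e_a^r\ge\lceil t_a^r/2\rceil>n_l$. Take $r\ge l$ in the subsequence so large that for each existing $a\le A_2$ either $e_a^r>n_l$, or $a\in P$, $e_a^r=e_a\le n_l$ and $h_{e_a}(X_a^r)=\hat Y_a$.

Suppose $y\in\Omega_{i,n_l}$, $[y]\subset D_l$, and $[y]$ is contained in no $\hat Y_a$ with $a\in P$, $a\le A_2$, $e_a\le n_l$. These $\hat Y_a$ have level $\le n_l$, so $[y]$ is disjoint from them, hence, whenever the second alternative holds, from $X_a^r$. All other items of the $r$-th cover have $e_a^r>n_l$, so more than half of $I_a^r$ lies beyond $n_l$, and by (E3) $(X_a^r)_y$ belongs to an item over $n_l$ of weight at most $2\omega(t_a^r)$. The sum of these weights is at most $4<8$, so by Lemma 5.1 these sections do not cover $Y_{n_l}$. This contradicts $[y]\subset D_l\subset U_r\subset\bigcup_aX_a^r$.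 Hence $D_l$ is covered by the finitely many $\hat Y_a$ with $a\in P$, $a\le A_2$, $e_a\le n_l$.

**Step 4. Choice of $C$.** We remove the heavy part of the limit cover. Choose $A_0$ with $\sum_{a>A_0}2\omega(t_a)\le\varepsilon$ and put $C=Y_i\setminus\bigcup_{a\in P,\,a\le A_0}\hat Y_a$. Then $\nu_i(C)\ge8-4\ge1$. By Step 3, $D_l\cap C$ is covered by finitely many $\hat Y_a$ with $a\in P$, $a>A_0$, so $\nu_i(D_l\cap C)\le\varepsilon$ for all $l$. $\square$

**Proposition 6.2.** If $E_1,E_2,\dots\in\mathcal C_m$ are disjoint, then $\nu_m(E_l)\to0$.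

*Proof.* Let $\delta>0$, let $t\ge2$ be an integer with $\omega(t)<\delta/2$, and put $i_1=m+1$. We choose levels $i_1<\dots<i_t$ along which late $E_l$ are nearly thin. Given $i_p$ with $p<t$, apply Lemma 6.1, for each $x\in\Omega_{m,i_p}$, to the disjoint sets $(E_l)_x$, $l\ge1$, with $\varepsilon_p=\delta2^{-p-1}/|\Omega_{m,i_p}|$, obtaining $C_x$. Let $i_{p+1}>i_p$ be such that all these $C_x$ have level $\le i_{p+1}$. Regarding $C_x$ as a subset of $\Omega_{i_p,i_{p+1}}$, (4) gives $\nu_{i_p,i_{p+1}}(C_x)\ge\nu_{i_p}(C_x)\ge1$.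

Put $Z_l^p=\bigcup_x\{x\}\times((E_l)_x\cap C_x)$. By (E4) and the choice of $\varepsilon_p$, $\nu_m(Z_l^p)\le\delta2^{-p-1}$ for large $l$. The set $E_l\setminus\bigcup_{p<t}Z_l^p$ is thin along $\{i_1,\dots,i_t\}$, witnessed by the sets $C_x$. Hence $\nu_m(E_l)\le\omega(t)+\delta/2<\delta$ for large $l$. $\square$

## 7. Extension to Borel sets and conditional submeasures

**Definition 7.1.** For open $U\subset Y_n$ let $\mu_n(U)=\sup\{\nu_n(K):K\subset U\text{ clopen}\}$, and $\mu_n(E)=\inf\{\mu_n(U):U\supset E\text{ open}\}$ for any $E\subset Y_n$. Put $\mu=\mu_0$ on the Borel sets of $T=Y_0$.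

For instance, for a node $y$ of $Y_n$, $\mu_n([y])=\nu_n([y])$: clopen sets keep their value.

**Lemma 7.2.** $\mu_n$ is monotone, extends $\nu_n$, and is countably subadditive. For every Borel $E\subset Y_n$ and $\varepsilon>0$ there is a clopen $K$ with $\mu_n(E\triangle K)<\varepsilon$. On Borel sets $\mu_n$ is order continuous. In particular $\mu$ is an order continuous submeasure with $\mu(T)=8$.

*Proof.* Monotonicity and the extension property are clear. If a clopen $K$ is contained in $\bigcup_jU_j$ with $U_j$ open, then by compactness $K$ is a finite union of clopen sets each contained in some $U_j$; so $\mu_n$ is countably subadditive on open sets, hence on all sets.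

**Step 1. If $K_j\uparrow U$ with $K_j$ clopen, then $\mu_n(U\setminus K_j)\to0$.** This is where Proposition 6.2 enters. Otherwise there is $\varepsilon>0$ such that for every $j$ there is a clopen $L\subset U\setminus K_j$ with $\nu_n(L)\ge\varepsilon$. As $L$ is compact, $L\subset K_{j'}\setminus K_j$ for some $j'>j$. Iterating gives a disjoint sequence that contradicts Proposition 6.2.

**Step 2. Approximation by clopen sets.** Call $E$ approximable if clopen $K$ as in the lemma exist for all $\varepsilon$. Open sets are increasing unions of sequences of clopen sets, hence approximable by Step 1. Complements of approximable sets are approximable. If $\mu_n(E_j\triangle K_j)<\varepsilon2^{-j}$ with $K_j$ clopen, $j\ge1$, then $\mu_n(\bigcup E_j\triangle\bigcup K_j)\le\varepsilon$, and the open set $\bigcup K_j$ is approximable; so $\bigcup E_j$ is approximable. Hence all Borel sets are.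

**Step 3. Order continuity.** Let $A_j\downarrow\emptyset$ be Borel ($j\ge1$), $\mu_n(A_j\triangle K_j)<\varepsilon2^{-j}$ with $K_j$ clopen, $L_j=K_1\cap\dots\cap K_j$, $L=\bigcap_jL_j$. Then $A_j\setminus L_j\subset\bigcup_{i\le j}(A_i\setminus K_i)$, so $\mu_n(A_j\setminus L_j)\le\varepsilon$. Step 1 applied to $Y_n\setminus L_j\uparrow Y_n\setminus L$ gives $\mu_n(L_j\setminus L)\to0$. Finally $L\subset\bigcup_j(K_j\setminus A_j)$, because $\bigcap A_j=\emptyset$; so $\mu_n(L)\le\varepsilon$. Altogether $\limsup_j\mu_n(A_j)\le2\varepsilon$. By Lemma 5.1, $\mu(T)=\nu_0(Y_0)=8$. $\square$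

So (O1)–(O4) are available for every $\mu_n$.

**Definition 7.3 (conditional submeasure).** For a node $y$ of $Y_n$ and Borel $X\subset Y_n$ put $\mu(X|y)=\mu_{|y|}(X_y)$.

For example, $\mu(X|y)=8$ if $X\supset[y]$, and $\mu(X|y)=0$ if $X\cap[y]=\emptyset$. If $y$ is the root of $Y_n$, then $\mu(X|y)=\mu_n(X)$.

**Lemma 7.4.** (a) $\mu_n(\{y\}\times X)\le\mu_{|y|}(X)$ for a node $y$ of $Y_n$ and Borel $X\subset Y_{|y|}$.

(b) If $\mu_n(\{y\}\times X)=0$, then $\mu_{|y|}(X)=0$.

(c) If $X\subset Y_n$ is Borel and $\mu_n(X)\le c<4$, then the open set $\bigcup\{[y]:\mu(X|y)>2c\}$ has $\mu_n\le2c$.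

(d) If $R\subset Y_n$ is Borel, $\mu_n(R)>0$ and $c>0$, there is a node $y$ with $\mu(Y_n\setminus R\,|\,y)\le c$.

*Proof.* (a) transfers smallness from tails to cylinders. Let first $X$ be open and $K\subset\{y\}\times X$ clopen. Then $K=\{y\}\times K'$ with $K'\subset X$ clopen, and (E4) gives $\nu_n(K)\le\nu_{|y|}(K')\le\mu_{|y|}(X)$. The general case follows by taking open supersets of $X$.

(b) goes back, for null sets. Let $0<c\le\rho$ with $\rho$ from Lemma 5.3, and let $U\supset\{y\}\times X$ be open with $\mu_n(U)<c$. For clopen $K\subset U_y$ we have $\nu_n(\{y\}\times K)<c$, so $\nu_{|y|}(K)<2c$. Hence $\mu_{|y|}(X)\le\mu_{|y|}(U_y)\le2c$. Let $c\to0$.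

(c) is halving for Borel sets. Let first $\mu_n(X)<c\le4$. Take an open $U\supset X$ with $\mu_n(U)<c$ and clopen $U_i\uparrow U$. If $\mu(X|y)>2c$, there is a clopen $K\subset U_y$ with $\nu_{|y|}(K)>2c$, and by compactness $K\subset(U_i)_y$ for some $i$, so $\mu(U_i|y)>2c$. The sets of nodes $\mathcal Z_i=\{y:\mu(U_i|y)>2c\}$ increase with $i$, and Lemma 5.2 gives a clopen $Z_i$ with $\bigcup_{y\in\mathcal Z_i}[y]\subset Z_i$ and $\nu_n(Z_i)<2c$. By compactness each clopen subset of $\bigcup_i\bigcup_{y\in\mathcal Z_i}[y]$ lies in some $Z_i$, so this open set has $\mu_n\le2c$, and it contains all $[y]$ with $\mu(X|y)>2c$. If only $\mu_n(X)\le c<4$, take $c_k\in(c,4)$, $c_k\downarrow c$. The sets $O_k=\bigcup\{[y]:\mu(X|y)>2c_k\}$ have $\mu_n(O_k)\le2c_k$ and increase to $\bigcup\{[y]:\mu(X|y)>2c\}$; use (O2).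

(d) says that a non-null set nearly fills some node. Let $c'=\min(c/2,\mu_n(R)/8,1)$ and let $C$ be clopen of level $\le n'$ with $\mu_n(R\triangle C)\le c'$. By (c) the nodes with $\mu(R\triangle C|y)>2c'$ cover a set of $\mu_n\le2c'\le\mu_n(R)/4<\mu_n(C)$. So some $y\in\Omega_{n,n'}$ has $[y]\subset C$ and $\mu(R\triangle C|y)\le2c'\le c$. As $[y]\setminus R\subset R\triangle C$, we are done. $\square$

If $y'\supseteq y$ are nodes of $Y_n$, then $X_{y'}$ is the section of $X_y\subset Y_{|y|}$ at the rest of $y'$. So Lemmas 5.2 and 7.4(c), applied in $Y_{|y|}$, read as follows.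

- (R1) If $X\in\mathcal C_n$ and $\mu(X|y)<c\le8$, there is a clopen $Z\subset[y]$ with $\mu(Z|y)<2c$ such that $\mu(X|y')<2c$ for all $y'\supseteq y$ with $[y']\not\subset Z$.
- (R2) If $X\subset Y_n$ is Borel and $\mu(X|y)\le c<4$, then the union of all $[y']$ with $y'\supseteq y$ and $\mu(X|y')>2c$ has $\mu(\cdot\,|y)\le2c$.

## 8. No nonzero measure is absolutely continuous with respect to $\mu$

*Proof of Theorem A(i).* Let $\lambda$ be a finite measure vanishing on $\mu$-null sets. First, $\mu(A_j)\to0$ implies $\lambda(A_j)\to0$. Otherwise, after passing to a subsequence, there are $A_j$ with $\mu(A_j)<2^{-j}$ and $\lambda(A_j)\ge\varepsilon>0$; then $\limsup A_j$ is $\mu$-null, but (O3) for $\lambda$ gives $\lambda(\limsup A_j)\ge\varepsilon$.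

Now use the sets $X_\tau$ of Example 4.3. There $\mu(X_\tau)\le\omega(t)$ for all $\tau\in\prod_{2\le l\le t}T_l$, and every point lies in at least half of them. So the average of $\lambda(X_\tau)$ over $\tau$ is at least $\lambda(T)/2$, and some $\tau=\tau(t)$ has $\lambda(X_{\tau(t)})\ge\lambda(T)/2$. As $t\to\infty$, $\mu(X_{\tau(t)})\to0$, so $\lambda(T)=0$.

If $\mu$ were equivalent to a finite measure $\lambda$, then $\lambda$ would vanish on $\mu$-null sets, so $\lambda(T)=0$, which forces $\mu(T)=0$. But $\mu(T)=8$. $\square$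

## 9. Largest null sets and an idempotent ultrafilter

A simple function is, from now on, a continuous function with finitely many values. Its level sets are clopen, so it has some finite level.

**Lemma 9.1 (largest sets).** A class of Borel subsets of $Y_n$ that is closed under Borel subsets and countable unions has a largest member modulo null sets. If $A_k$ are Borel sets indexed by a set carrying an ultrafilter $q$, then the class of Borel $S$ with $\lim_{k\to q}\mu_n(A_k\cap S)=0$ is of this kind, and so is any countable intersection of such classes.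

*Proof.* Take a maximal disjoint family of non-null members; it is countable by (O4), and its union $S^*$ is a member. If $S$ is a member, then $S\setminus S^*$ is a member disjoint from the family, hence null. For the second assertion let $S=\bigcup_iS_i$ with $S_i$ in the class; then $\mu_n(A_k\cap S)\le\sum_{i\le h}\mu_n(A_k\cap S_i)+\mu_n(S\setminus\bigcup_{i\le h}S_i)$. Let $k\to q$ and then $h\to\infty$. $\square$

For example, with $Y_n=A\sqcup A'$, $A_k=A$ for all $k$, the largest set is $A'$ modulo null sets.

Recall that an ultrafilter on a set is a family of subsets closed under supersets and finite intersections, not containing $\emptyset$, and containing each set or its complement; bounded real functions have limits along it. Ultrafilters on a set form a compact Hausdorff space, in which the sets $\{p:X\in p\}$ are clopen and form a base. We use the Ellis–Numakura lemma: a nonempty compact Hausdorff semigroup in which all maps $p\mapsto p*r$ are continuous contains an idempotent.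

Fix a nonprincipal ultrafilter $q$ on $\mathbb N$. Let $\mathbb F$ be the set of finite nonempty subsets of $\mathbb N$ and $\gamma$ the compact space of ultrafilters $p$ on $\mathbb F$ with $\{L:\min L>n\}\in p$ for all $n$. Write $\forall^pL$ for "for $p$-almost all $L$", that is, for all $L$ in some member of $p$.

**Definition 9.2.** For $p,r\in\gamma$ let $p*r$ be the ultrafilter with
$$X\in p*r\iff\forall^pL\ \forall^rM:\ L\cup M\in X.$$

Here $\max L<\min M$ for $r$-almost all $M$. As an example, let $\hat q\in\gamma$ be the image of $q$ under $k\mapsto\{k\}$. Then $X\in\hat q*\hat q$ iff for $q$-almost all $k$ and $q$-almost all $k'$, $\{k,k'\}\in X$. So $\hat q*\hat q$ contains the family of two-element sets, while $\hat q$ contains the family of singletons. Thus $\hat q$ is not idempotent.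

Clearly $\gamma*\gamma\subset\gamma$. The operation is associative, since $X\in(p*r)*s$ and $X\in p*(r*s)$ both mean $\forall^pL\,\forall^rM\,\forall^sM'\ L\cup M\cup M'\in X$. The map $p\mapsto p*r$ is continuous, since $\{p:X\in p*r\}=\{p:\{L:\forall^rM\ L\cup M\in X\}\in p\}$ is clopen. Hence $\gamma*\hat q$ is nonempty and compact, and it is closed under $*$, since $(p*\hat q)*(p'*\hat q)=(p*\hat q*p')*\hat q$. By the Ellis–Numakura lemma there is
$$e=p*\hat q=e*e,\qquad p\in\gamma.\tag{6}$$
Idempotence will give sequences all of whose finite unions are generic. The right factor $\hat q$ connects $e$ with single indices $k$ along $q$.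

**Lemma 9.3.** If $X_1\supset X_2\supset\cdots$ are in $e$, there are $M_1<M_2<\cdots$ in $\mathbb F$ such that for every $n$ all finite nonempty unions of sets $M_i$ with $i\ge n$ belong to $X_n$.

*Proof.* For $X\in e$ let $X'=\{L\in X:\forall^eM\ L\cup M\in X\}$. Since $e=e*e$, $X'\in e$. If $L\in X'$, then $\forall^eM\ L\cup M\in X'$: for $e$-almost all $M$ we have $L\cup M\in X$, and $\{M:L\cup M\in X\}\in e=e*e$ gives $\forall^eM\,\forall^eM'\ L\cup M\cup M'\in X$.

Choose $M_1\in X_1'$, and inductively $M_{n+1}>M_n$ in $\bigcap_{j\le n+1}X_j'$ such that $L\cup M_{n+1}\in X_j'$ for all $j\le n$ and all unions $L$ of nonempty subfamilies of $\{M_j,\dots,M_n\}$. This is possible because inductively all these $L$ belong to $X_j'$, and $e\in\gamma$. All nonempty unions from $\{M_j,\dots,M_{n+1}\}$, $j\le n+1$, are then again in $X_j'\subset X_j$. $\square$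

## 10. Unbounded finite sums over a node

The next proposition replaces the random choice of Section 3. Its hypothesis says that the functions $u_k$ are non-negligible along $q$ on every non-null part of $R$, and $R$ is nearly everything. Its conclusion is that some finite sums are as large as we wish, on a set of fixed size.

**Proposition 10.1.** Let $N\ge0$, $Y=Y_N$, $u_k:Y\to\mathbb R$ simple ($k\in\mathbb N$), $\eta>0$, $R\subset Y$ Borel with $\mu_N(Y\setminus R)\le\frac14$, and assume:

$(\ast)$ if $S\subset Y$ is Borel and $\lim_{k\to q}\mu_N(\{|u_k|\ge\eta\}\cap S)=0$, then $\mu_N(S\cap R)=0$.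

Then for all $K>0$, $k_0\in\mathbb N$ there is a finite nonempty $B\subset[k_0,\infty)$ with $\mu_N(|\sum_{k\in B}u_k|\ge K)\ge\frac18$.

*Proof.* Write $\mu$ for $\mu_N$ and $b_L=\sum_{k\in L}u_k$ for $L\in\mathbb F$; nodes are nodes of $Y$. We may take $K$ to be a positive integer. Suppose the conclusion fails:

(H) $\mu(|b_B|\ge K)<\frac18$ for all finite nonempty $B\subset[k_0,\infty)$.

**Step 1. Sums along $e$ are negligible only on a small set.** Let $S^*$ be the largest Borel set with $\lim_{M\to e}\mu(\{|b_M|\ge\sigma\}\cap S^*)=0$ for all $\sigma>0$ (equivalently, all rational $\sigma>0$); it exists by Lemma 9.1. We claim $\mu(S^*)\le\frac38$. The idea: if the sums $b_{L\cup\{k\}}=b_L+u_k$ are nearly $0$, then the $u_k$ are nearly equal to one function $c$, which cannot be small because of $(\ast)$, and so $b_B\approx|B|c$ is large, against (H).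

For each $n$, since $e=p*\hat q$, there is $L_n$ such that
$$A_n=\big\{k:\mu(\{|b_{L_n}+u_k|\ge2^{-n}\}\cap S^*)<2^{-n}\big\}\in q;$$
recall that $b_{L\cup\{k\}}=b_L+u_k$ for $k>\max L$, hence for $q$-almost all $k$. For $k,k'\in A_n$ we have $|u_k-u_{k'}|<2^{1-n}$ on $S^*$ off a set of $\mu<2^{1-n}$. Choose $k_0\le k_1<k_2<\cdots$ with $k_n\in A_1\cap\dots\cap A_n$. As $k_n,k_{n+1}\in A_n$, there are sets $W_n$ with $\mu(W_n)<2^{1-n}$ and $|u_{k_n}-u_{k_{n+1}}|<2^{1-n}$ on $S^*\setminus W_n$. So $u_{k_n}$ converges on $S^*$, off the null set $\limsup W_n$, to a finite Borel function $c$. For each $n$, on $S^*$ off $\bigcup_{h\ge n}W_h$, a set of $\mu\le2^{2-n}$, we have $|u_{k_{n'}}-c|\le2^{2-n'}$ for all $n'\ge n$. For $k\in A_n$, comparison with $u_{k_n}$ gives $|u_k-c|<2^{3-n}$ on $S^*$ off a set of $\mu\le2^{3-n}$. Thus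
$$\lim_{k\to q}\mu(\{|u_k-c|\ge\sigma\}\cap S^*)=0\qquad(\sigma>0).$$
Let $\eta'<\eta$ and $S=\{|c|\le\eta'\}\cap S^*$. Then $\{|u_k|\ge\eta\}\cap S\subset\{|u_k-c|\ge\eta-\eta'\}\cap S^*$, so $S$ satisfies the hypothesis of $(\ast)$ and $\mu(S\cap R)=0$. Letting $\eta'$ run through a sequence increasing to $\eta$, we get $|c|\ge\eta$ a.e. on $S^*\cap R$.

Let $g\ge(K+1)/\eta$ be an integer and $B=\{k_{n+1},\dots,k_{n+g}\}$ with $n\ge2$. Off a set of $\mu\le2^{2-n}$ we have on $S^*\cap R$
$$|b_B-gc|\le\sum_{n'>n}2^{2-n'}=2^{2-n}\le1,\qquad\text{so}\qquad|b_B|\ge g\eta-1\ge K.$$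
By (H), $\mu(S^*\cap R)\le\frac18+2^{2-n}$. Let $n\to\infty$: $\mu(S^*)\le\frac18+\frac14=\frac38$.

Put $V=Y\setminus S^*$; then $\mu(V)\ge8-\frac38>7$.

**Step 2. A generic sequence with uniform tails.** We now pass to blocks $v_i$ of the $u_k$ whose finite sums all look alike from every node. For a simple function $h$, a node $y$ and rational $\sigma>0$ let
$$\kappa_\sigma(h,y)=\mu(|h|\ge\sigma\,|\,y),\qquad\kappa^\pm_\sigma(h,y)=\mu(\pm h\ge\sigma\,|\,y).$$
Let $\lambda_\sigma(y)$, $\lambda_\sigma^\pm(y)$ be the limits of $\kappa_\sigma(b_L,y)$, $\kappa_\sigma^\pm(b_L,y)$ along $L\to e$, and for clopen $C$ let $r_\sigma(C)=\lim_{M\to e}\mu(\{|b_M|\ge\sigma\}\cap V\cap C)$. These are countably many limits; enumerate them. Apply Lemma 9.3 to the sets $X_n$ of those $L$ with $\min L\ge k_0$ for which the first $n$ quantities differ from their limits by less than $1/n$. This gives $M_1<M_2<\cdots$ in $[k_0,\infty)$. Put $v_i=b_{M_i}$ and, for finite nonempty sets $J$ of indices, $w_J=\sum_{i\in J}v_i=b_{\bigcup_{i\in J}M_i}$. Then: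

- (G1) $\kappa_\sigma(w_J,y)\to\lambda_\sigma(y)$ and $\kappa_\sigma^\pm(w_J,y)\to\lambda_\sigma^\pm(y)$ as $\min J\to\infty$;
- (G2) $\mu(\{|v_i|\ge\sigma\}\cap V\cap C)\to r_\sigma(C)$ as $i\to\infty$.

These persist for subsequences of $(v_i)$. Passing to a subsequence we may assume that there are $N=n_0<n_1<n_2<\cdots$ such that $v_1,\dots,v_j$ have level $\le n_j$ and

- (G3) for each rational $\sigma>0$ there is $j(\sigma)$ such that for $j\ge j(\sigma)$, all nodes $y$ of level $\le n_j$ and all finite nonempty $J\subset\{j+1,j+2,\dots\}$: $|\kappa_\sigma(w_J,y)-\lambda_\sigma(y)|\le\frac1{16}$ and $|\kappa_\sigma^\pm(w_J,y)-\lambda_\sigma^\pm(y)|\le\frac1{16}$.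

Indeed, enumerate the positive rationals as $\sigma_1,\sigma_2,\dots$. When the first $j$ terms of the subsequence, with original indices $i_1<\dots<i_j$, have been chosen, choose $n_j>n_{j-1}$ so that these terms have level $\le n_j$. There are only finitely many nodes of level $\le n_j$, so by (G1) there is $i^*$ such that the inequalities in (G3) hold for all these nodes, for $\sigma_1,\dots,\sigma_j$, and for all finite nonempty sets of original indices $\ge i^*$. Choose $i_{j+1}>i_j$ with $i_{j+1}\ge i^*$. Then (G3) holds with $j(\sigma_h)=h$.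

**Step 3. The $v_i$ are infinitely often large, on most of $Y$.** Here we use Step 1. Let $P_\sigma=\limsup_i\{|v_i|\ge\sigma\}$. We claim that $S=V\setminus\bigcup_\sigma P_\sigma$ (union over rational $\sigma>0$) is null. Suppose $\mu(S)>0$. On $S$, $v_i\to0$ pointwise, so by (O3) $\mu(\{|v_i|\ge\sigma\}\cap S)\to0$ for all $\sigma$. As $S\cap S^*=\emptyset$, $S$ is non-null and $S^*$ is largest, there is a rational $\sigma$ with $\lim_{M\to e}\mu(\{|b_M|\ge\sigma\}\cap S)=:\varrho>0$. Take a clopen $C$ with $\mu(S\triangle C)<\varrho/4$. As $S\subset V$, also $\mu(S\triangle(V\cap C))<\varrho/4$. So $r_\sigma(C)\ge\frac34\varrho$, while (G2) gives $r_\sigma(C)=\lim_i\mu(\{|v_i|\ge\sigma\}\cap V\cap C)\le\varrho/4$, a contradiction.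

Since $P_\sigma$ increases as $\sigma\downarrow0$ and $\mu(V)>7$, (O2) lets us fix a rational $\sigma>0$ with $\mu(P_\sigma)>7$. Put
$$\theta=\sigma/4,\qquad d(y)=\mu(Y\setminus P_\sigma\,|\,y)\quad\text{for nodes }y .$$

**Step 4. Small totals have small partial sums.** This is the mechanism announced in Section 3. Let $y$ be a node, $\beta>0$ rational and $0<c\le1$, and suppose $\kappa_\beta(w_J,y)<c$ for all $J$ with $\min J$ large. Let $j_0\ge j(\beta)$ with $n_{j_0}\ge|y|$, and let $J_B\subset\{j_0+1,j_0+2,\dots\}$ be finite and nonempty with $\kappa_\beta(w_{J_B},y)<c$. Let $F$ be the set of $z\in[y]$ such that $|w_J(z)|\ge2\beta$ for some nonempty proper initial segment $J$ of $J_B$. We claim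
$$\mu(F|y)\le4c.\tag{7}$$

First, let $Z_A=\bigcup\{[y']:y'\supseteq y,\ \lambda_\beta(y')>2c\}$. Then $\mu(Z_A|y)\le2c$. Indeed, for finitely many such $y'$ choose, by (G1), a $J$ with $\kappa_\beta(w_J,y')>2c$ for all of them and $\kappa_\beta(w_J,y)<c$. By (R1) for $\{|w_J|\ge\beta\}$, all these $[y']$ lie in one clopen set $Z$ with $\mu(Z|y)<2c$. By compactness every clopen subset of the open set $(Z_A)_y$ is covered by the sections of finitely many of the $[y']$, and so $\mu(Z_A|y)\le2c$.

Second, by (R1) for $\{|w_{J_B}|\ge\beta\}$ there is a clopen $Z_B\subset[y]$ with $\mu(Z_B|y)<2c$ and $\kappa_\beta(w_{J_B},y')<2c$ whenever $y'\supseteq y$, $[y']\not\subset Z_B$.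

Now let $z\in F$, witnessed by $J$; let $t=\max J$, and let $y'$ be the node of level $n_t$ with $z\in[y']$. As $n_t\ge n_{j_0}\ge|y|$, $y'\supseteq y$, and $w_J$ is constant on $[y']$. The tail $J'=J_B\setminus J\subset\{t+1,t+2,\dots\}$ is nonempty. If $\lambda_\beta(y')\le2c$, then (G3) gives $\kappa_\beta(w_{J'},y')\le2c+\frac1{16}$. On $[y']$, where $|w_{J'}|<\beta$ we have $|w_{J_B}|>\beta$; hence
$$\kappa_\beta(w_{J_B},y')\ge8-2c-\tfrac1{16}>2c,$$
and $[y']\subset Z_B$. If $\lambda_\beta(y')>2c$, then $[y']\subset Z_A$. So $F\subset Z_A\cup Z_B$, and (7) follows.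

**Step 5. If $d(y)\le\frac14$, then $\lambda_\theta(y)\ge1$.** This turns "infinitely often large" into a lower bound for every generic sum. Suppose $\lambda_\theta(y)<c<1$. By (G1) choose $j_0\ge j(\theta)$ with $n_{j_0}\ge|y|$ and $\kappa_\theta(w_J,y)<c$ whenever $\min J>j_0$. Let $E_i=\{|v_i|\ge\sigma\}$. As $P_\sigma\subset\bigcup_{i>j_0}E_i$ and $\mu(P_\sigma|y)\ge8-\frac14$, there is $i_0>j_0$ with $\mu(\bigcup_{j_0<i\le i_0}E_i\,|\,y)>7$. Let $J_B=\{j_0+1,\dots,i_0+1\}$, and let $F$ be as in Step 4 with $\beta=\theta$. Let $z\in E_i\cap[y]$, $j_0<i\le i_0$, and let $s_h=\sum_{j_0<l\le h}v_l(z)$. Since $|s_i-s_{i-1}|\ge\sigma=4\theta$, some $i'\in\{i-1,i\}$ has $|s_{i'}|\ge2\theta$. As $s_{j_0}=0$, $j_0<i'\le i_0$, so $z\in F$, witnessed by $\{j_0+1,\dots,i'\}$. By (7), $7<4c<4$, a contradiction.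

Since $\lambda_\theta^++\lambda_\theta^-\ge\lambda_\theta$, for every node $y$ with $d(y)\le\frac14$ we can fix a sign $s(y)$ with $\lambda_\theta^{s(y)}(y)\ge\frac12$.

**Step 6. Runs of one sign inside a node.** To defeat cancellation we look for many blocks that are large with the same sign. Let $G$ be a positive integer with $G\theta\ge4K$, and put
$$H=2G-1,\qquad c_0=2^{-H-4},\qquad r'=2^{-H-3},\qquad r=2^{-2H-3},\qquad j_1\ge\max(j(\theta),j(K)).$$
For $D\subset\{1,\dots,H\}$ put
$$\mathrm{Run}_{j,D}=\{v_{j+g}\ge\theta\ \text{for all }g\in D\}\cup\{v_{j+g}\le-\theta\ \text{for all }g\in D\}.$$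
We claim: if $d(y)\le c_0$, $j\ge j_1$, $n_j\ge|y|$, there is $D=D(y,j)$ with $|D|\ge G$ and $\mu(\mathrm{Run}_{j,D}\,|\,y)\ge r$.

Let $\mathcal N_0=\{y\}$, and for $1\le g\le H$ let $\mathcal N_g$ be the set of nodes $y'$ of level $n_{j+g}$ that extend some $y''\in\mathcal N_{g-1}$ with $s(y'')v_{j+g}\ge\theta$ on $[y']$ and satisfy $d(y')\le2^gc_0$. Note that $2^gc_0\le\frac1{16}$, so $s$ is defined on all these nodes, and that $v_{j+g}$ is constant on $[y']$. Let $y''\in\mathcal N_{g-1}$. Its level is $\le n_{j+g-1}$, so (G3) with index $j+g-1$ gives $\mu(s(y'')v_{j+g}\ge\theta\,|\,y'')\ge\frac12-\frac1{16}$. As $d(y'')\le2^{g-1}c_0$, (R2) for $Y\setminus P_\sigma$ shows that the extensions $y'$ of $y''$ with $d(y')>2^gc_0$ cover a set of measure at most $2^gc_0\le\frac1{16}$ given $y''$. So the extensions of $y''$ in $\mathcal N_g$ cover a set of measure at least $\frac38>\frac14$ given $y''$.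

Let $S=\bigcup_{y'\in\mathcal N_H}[y']$. Then $\mu(S|y)\ge r'$. Otherwise we find successively extending nodes $y=y_0,y_1,\dots,y_H$ with $y_g\in\mathcal N_g$ and $\mu(S|y_g)<2^gr'$: given $y_g$ with $g<H$, (R1) gives a clopen $Z$ with $\mu(Z|y_g)<2^{g+1}r'\le\frac18<\frac14$, so some extension $y_{g+1}\in\mathcal N_{g+1}$ of $y_g$ has $[y_{g+1}]\not\subset Z$ and hence $\mu(S|y_{g+1})<2^{g+1}r'$. But $\mu(S|y_H)=8$, a contradiction.

Each $y'\in\mathcal N_H$ has a unique chain $y=y_0,y_1,\dots,y_H=y'$ with $y_g\in\mathcal N_g$ (for $g\ge1$, $y_g$ is the restriction of $y'$ to level $n_{j+g}$), and a sign pattern $(s(y_0),\dots,s(y_{H-1}))$, one of $2^H$. By subadditivity the nodes with some fixed pattern carry measure at least $2^{-H}r'=r$ given $y$. Let $D$ be the set of positions $g$ at which $s(y_{g-1})$ is the majority sign of this pattern; $|D|\ge G$ as $H=2G-1$. On these nodes the $v_{j+g}$, $g\in D$, are all $\ge\theta$ or all $\le-\theta$. This proves the claim.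

**Step 7. Runs cover most of $Y$.** We put the runs of Step 6 into successive windows so that almost every point of $P_\sigma$ gets one. Let $j^{(l)}=j_1+lH$, $l=0,1,\dots$. The nodes $y$ with $d(y)\le c_0$ are countably many, and they exist by Lemma 7.4(d) applied to $P_\sigma$. Choose a sequence $(y(l))_{l\ge0}$ of such nodes in which each occurs infinitely often. Let $D_l=D(y(l),j^{(l)})$ if $n_{j^{(l)}}\ge|y(l)|$, and $D_l=\{1,\dots,H\}$ otherwise. Then $|D_l|\ge G$, and since $n_{j^{(l)}}\to\infty$, for each node $y$ with $d(y)\le c_0$ there are infinitely many $l$ with $n_{j^{(l)}}\ge|y|$ and $D_l=D(y,j^{(l)})$. Let $\mathrm{Run}_l=\mathrm{Run}_{j^{(l)},D_l}$.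

We claim $\mu(\bigcup_l\mathrm{Run}_l)>7$. Let $N'=Y\setminus\bigcup_l\mathrm{Run}_l$. If $\mu(N'\cap P_\sigma)>0$, Lemma 7.4(d) gives a node $y$ with $\mu(Y\setminus(N'\cap P_\sigma)\,|\,y)\le\min(c_0,r/2)$. Then $d(y)\le c_0$, and for some $l$ with $n_{j^{(l)}}\ge|y|$, $D_l=D(y,j^{(l)})$ Step 6 gives $\mu(\mathrm{Run}_l|y)\ge r$. But $\mathrm{Run}_l\cap N'=\emptyset$ gives $\mu(\mathrm{Run}_l|y)\le r/2$, a contradiction. So $\mu(N'\cap P_\sigma)=0$ and $\mu(\bigcup_l\mathrm{Run}_l)\ge\mu(P_\sigma)>7$. Fix $l^*$ with $\mu(\bigcup_{l\le l^*}\mathrm{Run}_l)>7$.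

**Step 8. Contradiction with (H).** We apply Step 4 at the root, with $\beta=K$, $c=\frac18$, $j_0=j_1$ and
$$J_B=\bigcup_{l\le l^*+1}\{j^{(l)}+g:g\in D_l\}.$$
By (H), $\kappa_K(w_J,\text{root})=\mu(|w_J|\ge K)<\frac18$ for all $J$, because $w_J=b_B$ with $B=\bigcup_{i\in J}M_i\subset[k_0,\infty)$. So the hypotheses of Step 4 hold, and $\mu(F)\le\frac12$. Let $z\in\mathrm{Run}_l$, $l\le l^*$. The partial sums of $\sum_{i\in J_B}v_i(z)$ just before and just after the $l$-th window differ by at least $|D_l|\theta\ge G\theta\ge4K$, so one of them has absolute value at least $2K$. It is not the empty sum, and it is not the full sum, because the $(l^*+1)$-th window comes later. So $z\in F$. Hence $7<\mu(F)\le\frac12$, a contradiction. $\square$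

## 11. The LCP for $L_0(\mu)$

*Proof of Theorem A(ii).* Let $\sum f_n$ be $\mathcal L$-convergent in $L_0(\mu)$, and suppose it is not subseries convergent.

**Step 1. Reduction to simple functions.** Proposition 10.1 needs simple functions, so we approximate. There are simple $f_n'$ with $\mu(|f_n-f_n'|>2^{-n})<2^{-n}$. Indeed $\mu(|f_n|>t)\to0$ as $t\to\infty$, so off a set of small $\mu$ the function $f_n$ is within $2^{-n}$ of a Borel function $\sum_{i\le s}\alpha_i1_{B_i}$, where $(B_i)$ is a finite Borel partition. Take clopen $K_i$ with $\sum_i\mu(B_i\triangle K_i)$ small, and $f_n'=\alpha_i$ on $K_i\setminus\bigcup_{i'<i}K_{i'}$, $0$ elsewhere; off $\bigcup_i(B_i\triangle K_i)$ it equals $\sum_i\alpha_i1_{B_i}$. For every finite $F\subset[n_0,\infty)$, $|\sum_{n\in F}(f_n-f_n')|\le2^{1-n_0}$ off a set of $\mu\le2^{1-n_0}$. So all subseries of $\sum(f_n-f_n')$ are Cauchy, hence converge. Therefore $\sum f_n'$ is also $\mathcal L$-convergent and not subseries convergent, and we may assume that all $f_n$ are simple.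

**Step 2. What has to be found.** Fix $\varepsilon_0$, $T^k$, $G_k$ as in (1), and put $c_1=\min(\frac1{32},\frac{\varepsilon_0}8)$. By Lemma 2.1 it is enough to prove the

**Claim.** For all $m\ge1$, $N_0$ there is a finite $S\subset(N_0,\infty)$ with gaps $\ge m$ and $\mu(|f(S)|\ge1)\ge c_1$.

Fix $m$ and $N_0$, let $\eta=\varepsilon_0/m$, and let $f_k^r$, $U_k^r=\{|f_k^r|\ge\eta\}$ be as in (2), so $G_k\subset\bigcup_rU_k^r$.

**Step 3. Where each residue class is active.** We split the space according to the residues that stay non-negligible along $q$. By Lemma 9.1 let $O^G$ (resp. $O^r$) be the largest Borel set $S$ with $\lim_{k\to q}\mu(G_k\cap S)=0$ (resp. $\lim_{k\to q}\mu(U_k^r\cap S)=0$), and let $R^G$, $R^r$ be the complements. From $\varepsilon_0<\mu(G_k)\le\mu(G_k\cap O^G)+\mu(R^G)$ we get $\mu(R^G)\ge\varepsilon_0$. For $S=\bigcap_rO^r$ we have $\mu(G_k\cap S)\le\sum_r\mu(U_k^r\cap S)\to0$ along $q$. So $S\subset O^G$ modulo a null set, that is, $R^G\subset\bigcup_rR^r$ modulo a null set.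

**Step 4. Finitely many nodes, each with one residue.** We replace the sets $R^r$ by nodes that they nearly fill. Let $c=\min(\frac18,\frac{\varepsilon_0}{6m})$. Choose $N$ and clopen $C^r$ of level $\le N$ with $\mu(R^r\triangle C^r)\le c$. By Lemma 7.4(c) the nodes $y$ with $\mu(R^r\triangle C^r|y)>2c$ cover a set of measure at most $2c$. Let $\mathcal X$ be the set of $x\in\Omega_{0,N}$ for which there is $r=r(x)$ with $[x]\subset C^r$ and $\mu(R^r\triangle C^r|x)\le2c$. A point of $R^r$ lies in $R^r\triangle C^r$, or in $[x]\subset C^r$ for some $x\in\Omega_{0,N}$ with $\mu(R^r\triangle C^r|x)>2c$, or in $[x]$ with $x\in\mathcal X$. So $\varepsilon_0\le\mu(R^G)\le\mu(\bigcup_{x\in\mathcal X}[x])+mc+2mc$, and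
$$\mu\Big(\bigcup_{x\in\mathcal X}[x]\Big)\ge\varepsilon_0/2.\tag{8}$$

**Step 5. Proposition 10.1 applies at each $x\in\mathcal X$.** Take $r=r(x)$, $u_k=f_k^r(x^\frown\,\cdot\,)$ on $Y_N$, and $R=(R^r)_x$. As $[x]\subset C^r$, $Y_N\setminus R\subset(R^r\triangle C^r)_x$, so $\mu_N(Y_N\setminus R)\le2c\le\frac14$. To check $(\ast)$, let $\lim_{k\to q}\mu_N(\{|u_k|\ge\eta\}\cap S)=0$. By Lemma 7.4(a), $\lim_{k\to q}\mu(U_k^r\cap(\{x\}\times S))=0$, so $\{x\}\times S\subset O^r$ modulo a null set. Hence $\mu(\{x\}\times(S\cap R))=0$, and $\mu_N(S\cap R)=0$ by Lemma 7.4(b). For finite $Q\subset\mathbb N$ put $b_Q^x=\sum_{k\in Q}f_k^{r(x)}$.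

**Step 6. Many candidates at each node.** The sum for one node also lives on the other nodes and may cancel there. To be able to choose, we prepare several candidates per node that differ a lot from each other. Let $\ell=|\mathcal X|$, which is $\ge1$ by (8), and $D=\ell+1$. By Proposition 10.1 choose successively, for $x\in\mathcal X$ and $\alpha=1,\dots,D$, pairwise disjoint finite sets $Q_x^\alpha$ of indices $k\ge m$ with $\min T^k>N_0$, such that
$$\mu(|b^x_{Q_x^\alpha}|\ge K_x^\alpha\,|\,x)\ge\tfrac18,\qquad K_x^\alpha\ge2+\max_{\beta<\alpha}\sup|b^x_{Q_x^\beta}|$$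
(with $K_x^1=2$); simple functions are bounded. Then for $\alpha\ne\beta$
$$\mu(|b^x_{Q_x^\alpha}-b^x_{Q_x^\beta}|\ge2\,|\,x)\ge\tfrac18.\tag{9}$$
For $\boldsymbol\alpha\in\{1,\dots,D\}^{\mathcal X}$ let
$$S_{\boldsymbol\alpha}=\bigcup_{x\in\mathcal X}\ \bigcup_{k\in Q_x^{\alpha_x}}T^k\cap(m\mathbb Z+r(x)),\qquad f(S_{\boldsymbol\alpha})=\sum_{x\in\mathcal X}b^x_{Q_x^{\alpha_x}}.$$
$S_{\boldsymbol\alpha}\subset(N_0,\infty)$ has gaps $\ge m$: inside one $T^k$ by congruence, since each $k$ is used with only one residue; and different $T^k$ used are more than $m$ apart by (1), because $k\ge m$.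

**Step 7. A choice good at all nodes.** We count. Call $\boldsymbol\alpha$ bad at $x$ if $\mu(|f(S_{\boldsymbol\alpha})|\ge1\,|\,x)<\frac1{16}$. If $\boldsymbol\alpha,\boldsymbol\alpha'$ differ only in the coordinate $x$, they are not both bad at $x$: otherwise
$$\{|b^x_{Q_x^{\alpha_x}}-b^x_{Q_x^{\alpha_x'}}|\ge2\}\subset\{|f(S_{\boldsymbol\alpha})|\ge1\}\cup\{|f(S_{\boldsymbol\alpha'})|\ge1\}$$
would have measure $<\frac18$ given $x$, contradicting (9). So at most $D^{\ell-1}$ tuples are bad at a given $x$. Since $\ell D^{\ell-1}<D^\ell$, some $\boldsymbol\alpha$ is bad at no $x\in\mathcal X$. Put $S=S_{\boldsymbol\alpha}$.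

**Step 8. From nodes back to $\mu$.** Halving converts the information at the nodes into a lower bound for $\mu$. If $\mu(|f(S)|\ge1)<c_1$, Lemma 5.2 gives a clopen $Z$ with $\mu(Z)<2c_1\le\varepsilon_0/4$ and $\mu(|f(S)|\ge1\,|\,x)<2c_1\le\frac1{16}$ whenever $[x]\not\subset Z$. By (8) some $x\in\mathcal X$ has $[x]\not\subset Z$, so $\boldsymbol\alpha$ is bad at this $x$, a contradiction. This proves the Claim and Theorem A. $\blacksquare$

## 12. Restrictions of $\mu$, and copies of $c_0$

Two further properties of the same submeasure follow quickly.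

**Theorem B.** The submeasure $\mu$ of Theorem A has these further properties.

1. For no $E\in\Sigma$ with $\mu(E)>0$ is $\mu|_E$ equivalent to a finite measure, while every $L_0(\mu|_E)$ has the LCP.
2. $L_0(\mu)$ contains no subspace linearly homeomorphic to $c_0$.

*Proof.* (1) If $\mu|_E$ were equivalent to a finite measure $\lambda_0$, then $\lambda(A)=\lambda_0(A\cap E)$ would be a finite measure vanishing on $\mu$-null sets, so $\lambda=0$ by Theorem A(i), and $\mu(E)=0$. Via extension by $0$, $L_0(\mu|_E)$ is a closed subspace of $L_0(\mu)$. The LCP passes to closed subspaces, because the sums of subseries stay in the subspace.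

(2) A subspace linearly homeomorphic to $c_0$ is complete, hence closed, so it would have the LCP. But $c_0$ does not have it, by Example 1.6. $\square$

It is not decided here whether $L_0(\mu)$ has the LCP for every order continuous submeasure $\mu$; Proposition 2.2 settles only series of non-negative functions in that generality.
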